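\title{Exponentially long shortest flipping sequences in acyclic binary CP-nets}

\begin{abstract}
In a CP-net an outcome $\alpha$ dominates an outcome $\beta$ if $\beta$ can be turned into $\alpha$ by a sequence of improving flips of single features. Allen's conjecture states that in an acyclic binary CP-net with $n$ features a shortest such sequence has length $O(n^2)$. We disprove it: for every $n$ divisible by $6$ there is such a net, with in-degree and out-degree at most $4$, and a pair $\alpha\succ\beta$ for which every flipping sequence has length at least $2^{n/6}$. We also determine the worst case over all acyclic binary CP-nets up to a constant factor: it is $\Theta(\lambda^n)$ with $\lambda=2^{1-\log_3 2}\approx 1.2915$.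
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

A CP-net is a compact description of preferences over objects that are given by several features. For each feature it lists statements of the form ``when these other features have these values, this value is the better one, all else being equal.'' One object is better than another if it can be reached from it by a chain of such single improvements. This paper is about how long the chain has to be.

Let $V$ be a set of $n$ \emph{features}, each with the two values $0$ and $1$. An \emph{outcome} is a map $o\colon V\to\{0,1\}$. A \emph{binary CP-net} $N$ over $V$ assigns to each feature $X$ a set $\mathrm{Pa}(X)\subseteq V\setminus\{X\}$ of \emph{parents} and a \emph{conditional preference table}, which gives for every assignment of values to $\mathrm{Pa}(X)$ a strict total order on the two values of $X$. We say that $X$ \emph{prefers $v$ at $o$} if the row of the table selected by the values of the parents in $o$ ranks $v$ first. The graph $G_N$ has vertex set $V$ and an edge from each parent of $X$ to $X$, and $N$ is \emph{acyclic} if $G_N$ has no directed cycle. The features of an acyclic net can be listed in a \emph{topological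 order} $X_1,\dots,X_n$, in which every feature comes after its parents.

An \emph{improving flip} of $X$ changes an outcome $o$ into the outcome that differs from $o$ only at $X$, provided that the new value of $X$ is the one that $X$ prefers at $o$. So at every outcome a feature either has its preferred value and cannot be flipped, or does not have it and can be flipped. A \emph{flipping sequence} from $\beta$ to $\alpha$ is a finite nonempty sequence of improving flips that transforms $\beta$ into $\alpha$; its \emph{length} is the number of flips. If there is one, then $\alpha$ \emph{dominates} $\beta$, written $\alpha\succ\beta$. The \emph{size} $\|N\|$ is the number of bits needed to write down the whole net: features, edges, domains and tables. The table of a feature with $d$ parents has $2^d$ rows.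

\emph{Dominance testing} is the problem of deciding, given a net and two outcomes, whether one dominates the other. A class $\mathcal C$ of nets is \emph{polynomially connected} if there is a polynomial $p$ such that every $N\in\mathcal C$ has at most $p(\|N\|)$ directed paths in $G_N$ from any feature to any other. It is known that dominance testing is in NP over polynomially connected classes of acyclic binary CP-nets, and it is unknown whether it is in NP over classes that are not polynomially connected. The obvious certificate is a flipping sequence, each flip of which is checked by looking up one row of a table. Since $n\le\|N\|$, the following conjecture, which we take from \cite{mcp}, would make this certificate short for all acyclic binary nets.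

\medskip
\noindent\textbf{Allen's conjecture.} \emph{There is a constant $c$ such that for every acyclic binary CP-net with $n$ features and all outcomes $\alpha\succ\beta$, some flipping sequence from $\beta$ to $\alpha$ has length at most $c\,n^2$.}
\medskip

The conjecture fails exponentially, already for nets of bounded degree.

\begin{theorem}\label{thm:degree}
For every $L\ge1$ there is an acyclic binary CP-net $N$ with $n=6L$ features, in-degree at most $4$ and out-degree at most $4$ (hence $\|N\|=O(n\log n)$), and outcomes $\alpha\succ\beta$, such that every flipping sequence from $\beta$ to $\alpha$ has length at least $2^L=2^{n/6}$.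
\end{theorem}

Since $2^{n/6}/n^2\to\infty$, no constant $c$ works. Without a bound on the degrees, the worst case can be determined up to a constant factor. Let $D(n)$ be the maximum, over all acyclic binary CP-nets with $n$ features and all $\alpha\succ\beta$, of the length of a shortest flipping sequence from $\beta$ to $\alpha$.

\begin{theorem}\label{thm:rate}
Let $\lambda=2^{\,1-\log_3 2}\approx1.2915$. For all $n\ge1$,
\[
\tfrac{16}{27}\,\lambda^n-3\;\le\;D(n)\;\le\;7\lambda^n .
\]
\end{theorem}

Theorem~\ref{thm:rate} also refutes the conjecture, with a larger base, but it does not replace Theorem~\ref{thm:degree}. The nets behind its lower bound contain a feature whose parents are all the other features, so their size is at least $2^{n-1}$, which is larger than the order of the sequences themselves. The nets of Theorem~\ref{thm:degree} have size $O(n\log n)$, so they show that flipping sequences written out in full are not polynomially bounded certificates for dominance, even when the in-degree is at most $4$. This does not decide whether dominance testing is in NP, since other certificates might exist. We do not treat the in-degree bounds $2$ and $3$.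

The constant $\lambda$ comes from a balance of supply and demand. Fix a topological order and a feature with $k$ features after it and $n-k-1$ before it. The features before it limit how often it \emph{can} flip: at most $2^{n-k-1}$ times (Section~\ref{sec:basic}). The features after it limit how often it \emph{needs} to flip in a shortest sequence: fewer than $2(3/2)^k$ times (Section~\ref{sec:upper}). Up to constant factors the two bounds cross where $2^{n-k}=(3/2)^k$, that is, at $k=n\log_32$, and there both equal $\lambda^n$. Section~\ref{sec:lower} builds nets in which both bounds are attained up to a constant factor at the crossing point. Theorem~\ref{thm:degree}, proved in Section~\ref{sec:degree}, has the same shape with bounded degrees: a third of the features supply $2^L$ flips of one feature, and the other two thirds demand them.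

Throughout, $\oplus$ is addition modulo $2$, the name of a feature also stands for its current value, and a feature \emph{rises} when it flips from $0$ to $1$ and \emph{falls} when it flips from $1$ to $0$.

\section{How often a feature can flip}\label{sec:basic}

Whether a flip of $X$ is improving depends only on the values of $X$ and its parents. We refer to this as \emph{locality}. In a topological order it implies that flips of $X_1,\dots,X_{j-1}$ remain improving when flips of $X_j,\dots,X_n$ are inserted, moved or deleted.

\begin{lemma}\label{lem:count}
Let $X_1,\dots,X_n$ be a topological order of an acyclic binary CP-net, let $\sigma$ be a flipping sequence from $\beta$ to $\alpha$, and let $f(X)$ be the number of flips of $X$ in $\sigma$. Then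
\begin{itemize}
\item[(a)] $f(X)\le 1+\sum_{P\in\mathrm{Pa}(X)}f(P)$ for every feature $X$;
\item[(b)] $f(X_j)\le 2^{j-1}$ for every $j$;
\item[(c)] $\alpha\ne\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
Right after a flip, $X$ has its preferred value. It can flip again only when the preferred value has changed, so a parent of $X$ flips between any two consecutive flips of $X$. This gives (a), and (b) follows by induction, since $1+\sum_{i<j}2^{i-1}=2^{j-1}$. For (c), let $X_j$ be the first feature in the order with $f(X_j)>0$. Its parents never flip, so $f(X_j)=1$ by (a), and $\alpha(X_j)\neq\beta(X_j)$.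
\end{proof}

Part (a) explains both the known result and the conjecture. Let $\pi(X)$ be the number of directed paths in $G_N$ that end in $X$, the path of length $0$ included. Then $\pi(X)=1+\sum_{P\in\mathrm{Pa}(X)}\pi(P)$, so $f(X)\le\pi(X)$ by induction along the order. In a polynomially connected class $\pi(X)\le 1+(n-1)\,p(\|N\|)$, and \emph{every} flipping sequence has polynomial length. If all in-degrees are at most $1$, a feature flips at most once more than its parent, so $f(X_j)\le j$, and every flipping sequence has length at most $1+2+\dots+n=n(n+1)/2$. The quadratic order is attained by shortest sequences in the simplest such net.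

\begin{example}\label{ex:tokens}
Let $X_1$ prefer $0$ and let $X_i$ prefer the value of $X_{i-1}$ for $2\le i\le n$. Place a token at position $i$ if $X_i$ does not have its preferred value; the set of tokens determines $X_1,X_2,\dots$ in turn, so outcomes correspond to sets of tokens. A flip of $X_i$ is improving exactly if there is a token at $i$. It removes this token and, for $i<n$, changes the preferred value of $X_{i+1}$. So the token moves to $i+1$ if that position is free, it disappears together with the token at $i+1$ if there is one, and it leaves the board if $i=n$. Let $n=2s$, let $\beta$ have tokens at $1,\dots,s$ and $\alpha$ at $s+1,\dots,2s$. Moving the rightmost token to its target first, then the next one, and so on, shows $\alpha\succ\beta$. The number of tokens never increases, so in a sequence from $\beta$ to $\alpha$ no token is lost and every flip raises the sum of the positions by $1$. Every such sequence has length $s\cdot s=n^2/4$.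
\end{example}

For larger in-degree, part (a) allows exponentially many flips, and Lemma~\ref{lem:supply} below shows that some sequences use them. But the conjecture concerns \emph{shortest} sequences, and there is a reason to expect shortcuts: a table has no row that freezes a feature. In every row one value is preferred, so one of the two flips is allowed, whatever the designer of the net would like. A counterexample must force many flips in spite of this.

\section{Bounded degree: proof of Theorem~\ref{thm:degree}}\label{sec:degree}

\subsection{Six features}\label{sub:six}

We want a bit, the \emph{upper level}, every change of which forces two changes of another bit, the \emph{lower level}; stacking $L$ such devices forces $2^L$ changes at the bottom. A single feature cannot serve as a tightly controlled bit: if it may rise in one row of its table only, then it may fall in all other rows. A rise of such a feature tells us the values of all its parents, and a fall tells us almost nothing. The remedy is to store a bit in a \emph{pair} of such features, as $(0,1)$ or $(1,0)$. Then every change of the bit, in either direction, contains a rise.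

Here is the case $L=1$. The features are $C_1,Z,A,B,P,Q$. The lower level is $Z$, the upper level is the pair $(P,Q)$, and $(A,B)$ is a memory bit between them. Each feature prefers $1$ under the stated condition and $0$ otherwise:
\[
\begin{array}{c|cccccc}
\text{feature} & C_1 & Z & A & B & P & Q\\ \hline
\text{prefers $1$ if} & \text{always} & C_1=0 & Z=1 & Z=1 & ZAB=010 & ZAB=001
\end{array}
\]
Here $ZAB$ denotes the string of the three values. Write outcomes as $C_1Z\,|\,AB\,|\,PQ$. The following seven flips are improving:
\begin{align*}
\beta=00|01|01&\xrightarrow{Z}01|01|01\xrightarrow{A}01|11|01\xrightarrow{C_1}11|11|01\xrightarrow{Z}10|11|01\\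
&\xrightarrow{B}10|10|01\xrightarrow{P}10|10|11\xrightarrow{Q}10|10|10=\alpha .
\end{align*}
The feature $Z$ has the value $0$ in both $\beta$ and $\alpha$, yet it flips twice in every sequence from $\beta$ to $\alpha$. Indeed $P$ must rise, at an outcome with $Z=0$ and $A=1$. So $A$ has risen before, at an outcome with $Z=1$. Thus $Z$ takes the values $0,1,0$ in this order: the memory is \emph{written} only when $Z=1$ and \emph{read} only when $Z=0$.

The features $B$ and $Q$ played no role in this argument. They make the way back equally expensive. To return to $PQ=01$, the feature $Q$ must rise, at an outcome with $Z=0$ and $B=1$; when $P$ rose we had $B=0$; so $B$ rises in between, which again needs $Z=1$.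

\subsection{The net $N_L$}

Let $m=2L$. The net $N_L$ has the following $m+2L+2L=6L$ features (Figure~\ref{fig:net}).
\begin{itemize}
\item The \emph{driver} $C_1,\dots,C_m$. The feature $C_1$ prefers $1$, $C_2$ prefers $1\oplus C_1$, and $C_i$ prefers $1\oplus C_{i-1}\oplus C_{i-2}$ for $i\ge3$. Put $Z=C_m$.
\item The \emph{memories} $A_\ell,B_\ell$ for $0\le\ell\le L-1$, and the \emph{level features} $P_\ell,Q_\ell$ for $1\le\ell\le L$.
\end{itemize}
Level $0$ is \emph{low} if $Z=0$ and \emph{high} if $Z=1$. For $\ell\ge1$, level $\ell$ is \emph{low} if $(P_\ell,Q_\ell)=(0,1)$, \emph{high} if $(P_\ell,Q_\ell)=(1,0)$, and otherwise neither. For $0\le\ell\le L-1$ the tables are: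
\begin{itemize}
\item $A_\ell$ and $B_\ell$ each prefer $1$ if level $\ell$ is high, and $0$ otherwise;
\item $P_{\ell+1}$ prefers $1$ if level $\ell$ is low and $(A_\ell,B_\ell)=(1,0)$, and $0$ otherwise;
\item $Q_{\ell+1}$ prefers $1$ if level $\ell$ is low and $(A_\ell,B_\ell)=(0,1)$, and $0$ otherwise.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={draw,rounded corners,inner sep=4pt}]
\node (c1) at (0,0) {$C_1$};
\node (c2) at (1.2,0) {$C_2$};
\node (c3) at (2.4,0) {$C_3$};
\node (c4) at (3.9,0) {$C_4=Z$};
\node (m0) at (5.4,-1.3) {$A_0,B_0$};
\node (l1) at (6.9,0) {$P_1,Q_1$};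
\node (m1) at (8.4,-1.3) {$A_1,B_1$};
\node (l2) at (9.9,0) {$P_2,Q_2$};
\draw[->] (c1)--(c2); \draw[->] (c2)--(c3); \draw[->] (c3)--(c4);
\draw[->] (c1) to[bend left=40] (c3); \draw[->] (c2) to[bend right=40] (c4);
\draw[->] (c4)--(m0); \draw[->] (c4)--(l1); \draw[->] (m0)--(l1);
\draw[->] (l1)--(m1); \draw[->] (l1)--(l2); \draw[->] (m1)--(l2);
\end{tikzpicture}
\caption{The graph of the net $N_2$ with its $12$ features. An arrow between two boxes means that every feature in the first box is a parent of every feature in the second; there are no edges inside a box. The boxes $Z$, $(P_1,Q_1)$, $(P_2,Q_2)$ are the levels $0,1,2$.}\label{fig:net}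
\end{figure}

The list $C_1,\dots,C_m,A_0,B_0,P_1,Q_1,A_1,B_1,P_2,Q_2,\dots$ is a topological order. Driver and memory features have at most $2$ parents, and $P_{\ell+1},Q_{\ell+1}$ have at most the $4$ parents $P_\ell,Q_\ell,A_\ell,B_\ell$. The features of level $\ell$ have at most the $4$ children $A_\ell,B_\ell,P_{\ell+1},Q_{\ell+1}$, and all other features have at most $2$. Each feature is described by $O(\log n)$ bits for its name and parents and a table with at most $16$ rows, so $\|N_L\|=O(n\log n)$.

Let $\beta$ be the outcome with all $C_i=0$, all $(A_\ell,B_\ell)=(0,1)$ and all $(P_\ell,Q_\ell)=(0,1)$. All levels are low in $\beta$. We have to show that level $L$ can be made high, which defines $\alpha$, and that this cannot be done cheaply.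

\subsection{The driver supplies $2^L$ flips of $Z$}

A chain of $m$ features would let $Z$ flip at most $m$ times. With two parents per feature, equality in Lemma~\ref{lem:count}(a) gives a recursion of Fibonacci type, and the tables of the driver are chosen so that equality is attained.

\begin{lemma}\label{lem:supply}
There is a flipping sequence $\rho$ of the driver, starting from $C_1=\dots=C_m=0$, in which $Z$ is flipped at least $2^L$ times.
\end{lemma}

\begin{proof}
Let $g_0=0$, $g_1=1$ and $g_i=1+g_{i-1}+g_{i-2}$ for $i\ge2$. We construct flipping sequences $\rho_i$ of $C_1,\dots,C_i$, starting from the zero assignment, in which $C_j$ is flipped $g_j$ times for each $j\le i$. Let $\rho_1$ be the single flip of $C_1$. Obtain $\rho_i$ from $\rho_{i-1}$ by inserting a flip of $C_i$ at the very beginning and directly after each flip of a parent of $C_i$; these are $1+g_{i-1}+g_{i-2}$ flips. The first one is improving because $C_i=0$ prefers $1$ at the zero assignment. After each inserted flip $C_i$ has its preferred value, which stays the same until the next flip of a parent and is complemented by it; so the next inserted flip is improving as well. The old flips stay improving by locality.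

We have $g_2=2$, and $g_{2j}>g_{2j-1}+g_{2j-2}\ge2g_{2j-2}$ for $j\ge2$. Hence $g_m=g_{2L}\ge2^L$, and $\rho=\rho_m$ works.
\end{proof}

A \emph{pulse} consists in executing the next unused flips of $\rho$, up to and including its next flip of $Z$. The parents of driver features are driver features, so by locality a pulse is improving whatever the other features do, as long as the driver is flipped only in pulses. A pulse switches level $0$ between low and high, and $2^L$ pulses are available from $\beta$.

\subsection{Raising level $L$}

We describe recursively the two states between which the levels are driven. An outcome is \emph{$0$-down} if level $0$ is low and \emph{$0$-up} if level $0$ is high. For $\ell\ge0$, an outcome is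
\begin{itemize}
\item \emph{$(\ell+1)$-down} if it is $\ell$-down, $(A_\ell,B_\ell)=(0,1)$, and level $\ell+1$ is low;
\item \emph{$(\ell+1)$-up} if it is $\ell$-down, $(A_\ell,B_\ell)=(1,0)$, and level $\ell+1$ is high.
\end{itemize}
Both states of level $\ell+1$ sit on top of an $\ell$-down outcome, which is what allows the recursion. The outcome $\beta$ is $L$-down.

\begin{lemma}\label{lem:drive}
For $0\le\ell\le L$ there are procedures $\mathrm{Up}_\ell$ and $\mathrm{Down}_\ell$, each consisting of exactly $2^\ell$ pulses and of flips of features $A_j,B_j,P_{j+1},Q_{j+1}$ with $j<\ell$. If $2^\ell$ pulses are available, then $\mathrm{Up}_\ell$ is a flipping sequence from any $\ell$-down outcome to an $\ell$-up outcome, and $\mathrm{Down}_\ell$ is a flipping sequence from any $\ell$-up outcome to an $\ell$-down outcome.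
\end{lemma}

\begin{proof}
For $\ell=0$ both procedures are one pulse. Writing $\uparrow$ for a rise and $\downarrow$ for a fall, put
\begin{align*}
\mathrm{Up}_{\ell+1}&=\bigl(\mathrm{Up}_\ell,\ A_\ell\uparrow,\ \mathrm{Down}_\ell,\ B_\ell\downarrow,\ P_{\ell+1}\uparrow,\ Q_{\ell+1}\downarrow\bigr),\\
\mathrm{Down}_{\ell+1}&=\bigl(\mathrm{Up}_\ell,\ B_\ell\uparrow,\ \mathrm{Down}_\ell,\ A_\ell\downarrow,\ Q_{\ell+1}\uparrow,\ P_{\ell+1}\downarrow\bigr).
\end{align*}
Each uses $2\cdot2^\ell$ pulses. The procedures $\mathrm{Up}_\ell$ and $\mathrm{Down}_\ell$ do not touch $A_\ell,B_\ell,P_{\ell+1},Q_{\ell+1}$, and being $\ell$-up or $\ell$-down does not depend on these four features.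

Start $\mathrm{Up}_{\ell+1}$ at an $(\ell+1)$-down outcome: it is $\ell$-down, $(A_\ell,B_\ell)=(0,1)$ and $(P_{\ell+1},Q_{\ell+1})=(0,1)$. After $\mathrm{Up}_\ell$ level $\ell$ is high, so $A_\ell$ may rise. After $\mathrm{Down}_\ell$ level $\ell$ is low, so $B_\ell$ may fall. Now the outcome is $\ell$-down with $(A_\ell,B_\ell)=(1,0)$, so $P_{\ell+1}$ prefers $1$ and $Q_{\ell+1}$ prefers $0$; the last two flips are improving and the result is $(\ell+1)$-up.

Start $\mathrm{Down}_{\ell+1}$ at an $(\ell+1)$-up outcome: it is $\ell$-down, $(A_\ell,B_\ell)=(1,0)$ and $(P_{\ell+1},Q_{\ell+1})=(1,0)$. After $\mathrm{Up}_\ell$ the feature $B_\ell$ may rise, and after $\mathrm{Down}_\ell$ the feature $A_\ell$ may fall. Now the outcome is $\ell$-down with $(A_\ell,B_\ell)=(0,1)$, so $Q_{\ell+1}$ prefers $1$ and $P_{\ell+1}$ prefers $0$; the result is $(\ell+1)$-down.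
\end{proof}

Let $\alpha$ be the outcome reached from $\beta$ by $\mathrm{Up}_L$. Then $\alpha\succ\beta$, and level $L$ is high in $\alpha$. For $L=1$ this is the sequence of seven flips in Section~\ref{sub:six}.

\subsection{Each level doubles the demand}

Let $o_0=\beta,o_1,\dots,o_T=\alpha$ be the outcomes along an arbitrary flipping sequence from $\beta$ to $\alpha$. Such a sequence may pass through many outcomes at which a level is neither low nor high, so we count only the alternations between the two proper states. Level $\ell$ \emph{swings $k$ times} if there are indices $0=i_0<i_1<\dots<i_k\le T$ such that level $\ell$ is low at $o_{i_s}$ for even $s$ and high at $o_{i_s}$ for odd $s$.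

\begin{lemma}\label{lem:demand}
Let $0\le\ell\le L-1$ and $k\ge1$. If level $\ell+1$ swings $k$ times, then level $\ell$ swings $2k$ times.
\end{lemma}

\begin{proof}
Let $0=i_0<\dots<i_k$ be the indices for level $\ell+1$, and let $1\le s\le k$. Between $o_{i_{s-1}}$ and $o_{i_s}$ the pair $(P_{\ell+1},Q_{\ell+1})$ goes from $(0,1)$ to $(1,0)$ if $s$ is odd, so $P_{\ell+1}$ rises, and from $(1,0)$ to $(0,1)$ if $s$ is even, so $Q_{\ell+1}$ rises. Let $o_{j_s}$, with $i_{s-1}\le j_s<i_s$, be the outcome just before such a rise. By the tables, level $\ell$ is low at $o_{j_s}$, and $(A_\ell,B_\ell)$ is $(1,0)$ for odd $s$ and $(0,1)$ for even $s$. The same holds for $s=0$ with $j_0=0$, by the choice of $\beta$. We have $j_0\le j_1<i_1\le j_2<i_2\le\cdots$, and $j_0\ne j_1$ because the memory differs; so $j_0<j_1<\dots<j_k$.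

Between $o_{j_{s-1}}$ and $o_{j_s}$ the feature $A_\ell$ rises if $s$ is odd, and $B_\ell$ rises if $s$ is even. At the outcome $o_{h_s}$ just before such a rise, with $j_{s-1}\le h_s<j_s$, level $\ell$ is high; so $h_s\neq j_{s-1}$. The $2k+1$ indices
\[
0=j_0<h_1<j_1<h_2<\dots<h_k<j_k
\]
show that level $\ell$ swings $2k$ times.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
Take $N_L$, $\beta$ and $\alpha$ as above. In any flipping sequence from $\beta$ to $\alpha$, level $L$ swings once, with indices $0$ and $T$. Applying Lemma~\ref{lem:demand} $L$ times, level $0$ swings $2^L$ times. So $Z$ is flipped at least $2^L$ times.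
\end{proof}

\begin{remark}
For $n\ge6$ not divisible by $6$, add to $N_{\lfloor n/6\rfloor}$ isolated features with equal values in $\alpha$ and $\beta$. By locality, deleting their flips from a flipping sequence leaves a flipping sequence of the smaller net, so the lower bound $2^{\lfloor n/6\rfloor}$ holds for every $n\ge6$.
\end{remark}

\begin{remark}
By the path count in Section~\ref{sec:basic}, the family $(N_L)$ cannot be polynomially connected. Concretely, the number of paths from $C_1$ to $C_i$ is $1,1,2,3,5,\dots$, each term the sum of the two before it, so from $C_1$ to $C_m$ it is the $m$-th Fibonacci number.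
\end{remark}

\section{The upper bound in Theorem~\ref{thm:rate}}\label{sec:upper}

Fix an acyclic binary CP-net with a topological order $X_1,\dots,X_n$ and outcomes $\alpha\succ\beta$. We bound the number of flips of $X_j$ in a shortest sequence in terms of the number of features after it. The feature $X_j$ matters to the later features only at the moments when they flip, and a run of such flips during which $X_1,\dots,X_j$ stand still counts as one moment. This leads to the following notion.

For $1\le j\le n+1$, cut a flipping sequence at its flips of $X_1,\dots,X_{j-1}$. The resulting blocks of flips of $X_j,\dots,X_n$, the first and the last included, are the \emph{$j$-stages}. A stage may be empty; a nonempty one is \emph{active}. The values of $X_1,\dots,X_{j-1}$ are constant during a $j$-stage.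

\subsection*{The last two features}
The feature $X_n$ has no children, so all its flips can be deleted except, if $\alpha(X_n)\ne\beta(X_n)$, the first one. There is then at most one active $n$-stage $S$. The feature $X_{n-1}$ must have the right value at the start, during $S$ and at the end, so at most one flip before $S$ and one after $S$ suffice. This would give $3$ active $(n-1)$-stages, and in general $m$ active stages would give $m+(m+1)$, with a growth rate of $2$ and no gain over Lemma~\ref{lem:count}(b). But suppose that $X_{n-1}$ flips both before and after $S$, say $0\to1$ and then $1\to0$. During $S$ it prefers $1$ or $0$. If it prefers $1$, the first flip can be postponed until directly before $S$; if it prefers $0$, the second can be advanced to directly after $S$. Either way one flip joins the $(n-1)$-stage of $S$, and two active stages are enough. The fact that no row freezes a feature absorbs one of any two neighboring flips.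

\subsection*{The recursion}
Accordingly let $M_0=0$ and $M_{k+1}=M_k+\lfloor M_k/2\rfloor+1$, so that $M_1,M_2,\dots=1,2,4,7,11,\dots$. From $(M_k-1)/2\le\lfloor M_k/2\rfloor\le M_k/2$ we get $M_{k+1}+1\ge\frac32(M_k+1)$ and $M_{k+1}+2\le\frac32(M_k+2)$, hence
\begin{equation}\label{eq:M}
(3/2)^k-1\;\le\;M_k\;\le\;2\,(3/2)^k-2\qquad(k\ge0).
\end{equation}

\begin{lemma}\label{lem:normal}
Let $1\le j\le n+1$ and let $\sigma$ be a flipping sequence from $\beta$ to $\alpha$. There is a flipping sequence $\sigma'$ from $\beta$ to $\alpha$ such that
\begin{itemize}
\item[(i)] no feature is flipped more often in $\sigma'$ than in $\sigma$;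
\item[(ii)] $\sigma'$ has at most $M_{n-j+1}$ active $j$-stages;
\item[(iii)] if $j\le n$, then $X_j$ is flipped at most $M_{n-j}+1$ times in $\sigma'$.
\end{itemize}
\end{lemma}

\begin{proof}
We use downward induction on $j$. For $j=n+1$ all stages are empty and $\sigma'=\sigma$ works. Let $j\le n$. By the lemma for $j+1$ we may replace $\sigma$ by a sequence
\[
\sigma_1=G_0\,S_1\,G_1\,S_2\cdots S_m\,G_m,\qquad m\le M_{n-j},
\]
where $S_1,\dots,S_m$ are its active $(j+1)$-stages and the \emph{gaps} $G_0,\dots,G_m$ contain only flips of $X_1,\dots,X_j$. For $1\le a\le m$ let $v_a$ be the value of $X_j$ and $y_a$ the assignment to $X_1,\dots,X_{j-1}$ during $S_a$; put $v_0=\beta(X_j)$ and $v_{m+1}=\alpha(X_j)$. Thus $X_j$ goes from $v_a$ to $v_{a+1}$ in $G_a$. Call $G_a$ \emph{switching} if $v_a\neq v_{a+1}$.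

\emph{The new sequence.} Remove all flips of $X_j$ from $\sigma_1$, and put one flip of $X_j$ back into each switching gap $G_a$, by the first of the following rules that applies:
\begin{itemize}
\item[(1)] at the start of $G_a$, directly after $S_a$, if $a\ge1$ and $X_j$ prefers $v_{a+1}$ at $y_a$;
\item[(2)] at the end of $G_a$, directly before $S_{a+1}$, if $a\le m-1$ and $X_j$ prefers $v_{a+1}$ at $y_{a+1}$;
\item[(3)] at the place of the first flip of $X_j$ in $G_a$ in the sequence $\sigma_1$.
\end{itemize}
Call the result $\sigma'$. A switching gap of $\sigma_1$ contains a flip of $X_j$, so rule (3) makes sense and (i) holds. There are $m+1$ gaps, so (iii) holds.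

\emph{All flips of $\sigma'$ are improving.} The flips of $X_1,\dots,X_{j-1}$ are untouched and are improving by locality. In $\sigma'$ the feature $X_j$ still has the value $v_a$ during $S_a$ and ends with $v_{m+1}$, and the features after $X_j$ flip only in the blocks $S_a$; so each flip in $S_a$ is made at the same outcome as in $\sigma_1$, and $\sigma'$ ends in $\alpha$. The flip of $X_j$ in $G_a$ changes $v_a$ to $v_{a+1}$, so it is improving if $X_j$ prefers $v_{a+1}$ at that moment, which depends only on $X_1,\dots,X_{j-1}$. Under rules (1) and (2) their values are $y_a$ and $y_{a+1}$, and the rule says what is needed. Under rule (3) their values are those at which the improving flip from $v_a$ to $v_{a+1}$ was made in $\sigma_1$. Finally $\sigma'$ is nonempty by Lemma~\ref{lem:count}(c).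

\emph{Counting stages.} Call a switching gap \emph{free} if rule (3) was used in it. Two consecutive gaps $G_a,G_{a+1}$ are never both free. For if both are switching, then $v_{a+1}\ne v_{a+2}$ are the two values of $X_j$, and $X_j$ prefers one of them at $y_{a+1}$. If it is $v_{a+1}$, rule (1) or (2) applies to $G_a$; if it is $v_{a+2}$, rule (1) applies to $G_{a+1}$. A subset of $\{0,\dots,m\}$ without two consecutive elements has at most $\lceil(m+1)/2\rceil=\lfloor m/2\rfloor+1$ elements, so there are at most this many free gaps. Each block $S_b$ lies inside one $j$-stage of $\sigma'$, and a flip placed by rule (1) or (2) is adjacent to some $S_b$ and lies in the same $j$-stage. So every active $j$-stage contains a block $S_b$ or the flip of $X_j$ in a free gap, and their number is at most $m+\lfloor m/2\rfloor+1\le M_{n-j+1}$.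
\end{proof}

Acyclicity enters through the order, which lets us rearrange the flips of $X_j$ without disturbing $X_1,\dots,X_{j-1}$. That the domains are binary and the rows are total orders enters twice: one flip per gap suffices, and one of $v_{a+1},v_{a+2}$ is the preferred value at $y_{a+1}$.

Put
\begin{equation}\label{eq:x}
x=n\log_32,\qquad\text{so that }3^x=2^n\text{ and }(3/2)^x=2^{\,n-x}=\lambda^n .
\end{equation}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:rate}]
Let $\sigma$ be a shortest flipping sequence from $\beta$ to $\alpha$ and fix $j\le n$. Take $\sigma'$ from Lemma~\ref{lem:normal}. It is not shorter than $\sigma$, so by (i) every feature flips equally often in both, and by (iii) $X_j$ flips at most $M_{n-j}+1$ times in $\sigma$ itself. Combining this with Lemma~\ref{lem:count}(b) and writing $k=n-j$, we get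
\[
D(n)\le\sum_{k=0}^{n-1}\min\bigl(2^{\,n-k-1},\,M_k+1\bigr).
\]
Let $\kappa=\lfloor x\rfloor$; then $\kappa\le n-1$ because $x<n$. By \eqref{eq:M}, $M_k+1<2(3/2)^k$, so the terms with $k\le\kappa$ add up to less than
\[
2\cdot\frac{(3/2)^{\kappa+1}}{3/2-1}=6\,(3/2)^{\kappa}\le6\lambda^n .
\]
The terms with $k>\kappa$ add up to at most $2^{\,n-\kappa-1}-1<2^{\,n-x}=\lambda^n$, since $\kappa+1>x$. Hence $D(n)\le7\lambda^n$.
\end{proof}

\section{The lower bound in Theorem~\ref{thm:rate}}\label{sec:lower}

We now build nets in which the last $k$ features need $M_k$ active stages, and the first $r$ features can supply them as soon as $2^r\ge M_k$.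

\begin{proposition}\label{prop:lower}
Let $k\ge1$ and $r\ge0$ satisfy $M:=M_k\le2^r$. There is an acyclic binary CP-net with $r+k$ features and outcomes $\alpha\succ\beta$ such that a shortest flipping sequence from $\beta$ to $\alpha$ has length exactly $2M-1$.
\end{proposition}

The first $r$ features form a clock that shows a time, never runs backward, and can advance by single steps or jump ahead. The other $k$ features each have to flip at prescribed times, which forbids all jumps.

\subsection{The clock}

The clock has features $T_1,\dots,T_r$, and $T_i$ prefers $1\oplus T_1\oplus\dots\oplus T_{i-1}$. For an assignment $u$ to the clock put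
\[
\delta_i=T_1\oplus\dots\oplus T_i,\qquad \tau(u)=\sum_{i=1}^r\delta_i\,2^{\,r-i}.
\]
The map from $u$ to $(\delta_1,\dots,\delta_r)$ is a bijection of $\{0,1\}^r$, so the \emph{time} $\tau$ is a bijection onto $\{0,\dots,2^r-1\}$. Let $u_t$ be the assignment with $\tau(u_t)=t$.

\begin{lemma}\label{lem:clock}
Every improving flip of a clock feature strictly increases $\tau$. For $0\le t<2^r-1$, an improving flip leads from $u_t$ to $u_{t+1}$.
\end{lemma}

\begin{proof}
A flip of $T_i$ is improving if and only if $T_i=T_1\oplus\dots\oplus T_{i-1}$, that is, $\delta_i=0$. It sets $\delta_i$ to $1$, complements $\delta_j$ for $j>i$ and keeps $\delta_j$ for $j<i$. So $\tau$ increases by at least $2^{r-i}-\sum_{j>i}2^{r-j}=1$, with equality if $\delta_j=1$ for all $j>i$. If $t<2^r-1$, some $\delta_i$ is $0$, and equality holds for the largest such $i$.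
\end{proof}

\subsection{Five features}\label{sub:five}

Take $r=2$ and $k=3$, so $M=4$. The clock states are $u_0,u_1,u_2,u_3=00,01,11,10$, and the single flip of $T_1$ jumps from $u_0$ to $u_3$. Add features $Y_1,Y_2,Y_3$, each preferring $1$ under the stated condition and $0$ otherwise:
\[
Y_1:\ \tau\in\{0,2\};\qquad Y_2:\ \tau=1,\ Y_1=1;\qquad Y_3:\ \tau=2,\ Y_1=Y_2=1 .
\]
Let $\beta=(u_0,000)$ and $\alpha=(u_3,011)$; they differ in three features. Flipping $Y_1,Y_2,Y_3,Y_1$ at the times $0,1,2,3$, with a clock step in between, is a flipping sequence of length $7$, and nothing shorter exists. Indeed $Y_3$ must rise, at time $2$ with $Y_1=Y_2=1$. So $Y_2$ has risen, at time $1$ with $Y_1=1$. Before that $Y_1$ has risen at a time in $\{0,1\}$, hence at time $0$. After the rise of $Y_3$ the feature $Y_1$ must fall at a time in $\{2,3\}$, hence at time $3$. These are four flips at four different times, which need three clock flips.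

The schedule is the word $1231$. The letters $2,3$ mark two moments at which $Y_1$ is read by later features. They leave three gaps, and $Y_1$ is forced to flip, at a time of its own, in the first and the third. The table of $Y_1$ achieves this by holding $Y_1$ on the time interval $\{0,1\}$ at $0$ except at time $0$, and on $\{2,3\}$ at $1$ except at time $3$. Such an interval must include the two reading times that bound the gap. The intervals of two consecutive gaps would share a reading time, at which the table would have to prefer the old value of $Y_1$ for the sake of one gap and the new value for the sake of the other. This is the absorption in Lemma~\ref{lem:normal}, and it is why we use every second gap.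

\subsection{The schedule and the tables}

Let $w^{(k+1)}$ be the empty word. Given a word $w^{(i+1)}$ of length $m$, with gap $a$ lying between its $a$-th and $(a+1)$-st letters ($0\le a\le m$), form $w^{(i)}$ by inserting one letter $i$ into gap $a$ for every even $a$. This inserts $\lfloor m/2\rfloor+1$ letters, so $w^{(i)}$ has length $M_{k-i+1}$ by induction. The \emph{schedule} is $w=w^{(1)}$, with letters $w(0),\dots,w(M-1)$. For $k=4$ the words are $4$, $34$, $2342$, $1231421$. The intended values of $Y=(Y_1,\dots,Y_k)$ are $y^0=0\in\{0,1\}^k$ and, for $0\le t<M$, the vector $y^{t+1}$ obtained from $y^t$ by complementing coordinate $w(t)$.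

The parents of $Y_i$ are all clock features and $Y_1,\dots,Y_{i-1}$, so $T_1,\dots,T_r,Y_1,\dots,Y_k$ is a topological order. Fix $i$; the following objects depend on it. Let $p_1<\dots<p_m$ be the positions $p$ with $w(p)>i$, and put $p_0=-\infty$, $p_{m+1}=+\infty$. Deleting the letters smaller than $i$ from $w$ gives $w^{(i)}$, so the positions carrying the letter $i$ are exactly one position $q_a$ with $p_a<q_a<p_{a+1}$ for each even $a\in\{0,\dots,m\}$. For even $a$ define the \emph{block} $I_a=\{t\ge0: p_a\le t\le p_{a+1}\}$ and the value $v_a=y_i^{q_a}$. The blocks are pairwise disjoint, because $p_{a+1}<p_{a+2}$. Since $q_a$ is the only position in $I_a$ with the letter $i$,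
\begin{equation}\label{eq:y}
y_i^t=v_a\ \text{ for }t\in I_a,\ t\le q_a,\qquad\quad y_i^t=1-v_a\ \text{ for }t\in I_a,\ q_a<t\le M .
\end{equation}
The table of $Y_i$ at time $t=\tau(u)$ is as follows. If $t\in I_a$, then $Y_i$ prefers $1-v_a$ when $t=q_a$ and $(Y_1,\dots,Y_{i-1})=(y_1^{t},\dots,y_{i-1}^{t})$, and it prefers $v_a$ otherwise. If $t$ lies in no block, $Y_i$ prefers $0$. For $k=3$, $r=2$ these are the tables of Section~\ref{sub:five}.

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $\beta=(u_0,y^0)$ and $\alpha=(u_{M-1},y^M)$. The hypothesis $M\le2^r$ guarantees that the clock states $u_0,\dots,u_{M-1}$ exist.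

\emph{A sequence of length $2M-1$.} For $t=0,\dots,M-1$: at the outcome $(u_t,y^t)$ flip $Y_{w(t)}$, and then, if $t<M-1$, move the clock to $u_{t+1}$. The clock flips are improving by Lemma~\ref{lem:clock}. For the flip of $Y_i$ with $i=w(t)$ we have $t=q_a$ for some even $a$; the feature $Y_i$ has the value $y_i^{q_a}=v_a$ and prefers $1-v_a$. The length is $M+(M-1)$.

\emph{No sequence is shorter.} Consider any flipping sequence from $\beta$ to $\alpha$. We claim that for each position $q\in\{0,\dots,M-1\}$, with $i=w(q)$, the sequence contains a flip of $Y_i$ made at an outcome $\mu_q$ with
\[
\tau=q\quad\text{and}\quad(Y_1,\dots,Y_{i-1})=(y_1^q,\dots,y_{i-1}^q).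
\]
The second condition is what carries the induction: it says that later features read the earlier ones. We use downward induction on $i$. Let $q=q_a$ carry the letter $i$, and assume the claim for all positions with larger letters. Define
\[
\mu'=\begin{cases}\beta,&a=0,\\ \mu_{p_a},&a>0,\end{cases}\qquad\qquad
\mu''=\begin{cases}\alpha,&a=m,\\ \mu_{p_{a+1}},&a<m.\end{cases}
\]
At $\mu'$ we have $Y_i=v_a$. For $a=0$ this is \eqref{eq:y} with $t=0$. For $a>0$ we have $w(p_a)>i$, so the claim for $p_a$ gives $Y_i=y_i^{p_a}$, which is $v_a$ by \eqref{eq:y}. At $\mu''$ we have $Y_i=1-v_a$, by \eqref{eq:y} with $t=M$ if $a=m$, and by the claim for $p_{a+1}$ and \eqref{eq:y} with $t=p_{a+1}$ if $a<m$. The outcome $\mu'$ comes before $\mu''$: this holds if $\mu'=\beta$ or $\mu''=\alpha$, as $\mu'\ne\mu''$, and otherwise their times are $p_a<p_{a+1}$ and time never decreases. The times of $\mu'$ and $\mu''$ lie in the interval $I_a$, so all times in between do. Between $\mu'$ and $\mu''$ the feature $Y_i$ flips from $v_a$ to $1-v_a$, and within $I_a$ its table allows this only at time $q_a$ and with the stated values of $Y_1,\dots,Y_{i-1}$. This proves the claim.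

So there are $M$ flips of $Y$-features, distinct because they are made at the distinct times $0,\dots,M-1$, and the clock shows $M$ different times, which takes at least $M-1$ clock flips. The length is at least $2M-1$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:rate}]
By \eqref{eq:x} with $n=1$ we have $\lambda=(3/2)^{\log_32}<3/2$. For $n\le4$ this gives $\frac{16}{27}\lambda^n<\frac{16}{27}\cdot\frac{81}{16}=3$, so the lower bound is negative and there is nothing to prove. Let $n\ge5$. Then $3^x=2^n\ge32>27$, so $x>3$. Put $k=\lfloor x\rfloor-2\ge1$ and $r=n-k\ge n-x$. By \eqref{eq:M} and \eqref{eq:x},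
\[
M_k\le2\,(3/2)^{x-2}=\tfrac89\lambda^n\le2^{\,n-x}\le2^r,
\]
so Proposition~\ref{prop:lower} gives a net with $n$ features. Since $k>x-3$,
\[
D(n)\ge2M_k-1\ge2\bigl((3/2)^{x-3}-1\bigr)-1=\tfrac{16}{27}\lambda^n-3 .
\]
Together with Section~\ref{sec:upper} this proves Theorem~\ref{thm:rate}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{mcp}
\emph{Complexity Results for Preference Aggregation over ($m$)CP-nets: Max and Rank Voting}.
\texttt{https://cris.unibo.it/\allowbreak retrieve/\allowbreak 5b7f4550-209d-4418-8357-05127a8b0322/\allowbreak aij2202-ComplexityMCP-NetsMaxRank.pdf}

\end{thebibliography}
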